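# How many matrices see every matrix of positive determinant?

## Visibility, and four theorems

Fix $n\ge 1$ and let $\mathcal P$ be the set of all $n\times n$ real matrices with positive determinant. For $A,B\in\mathcal P$ we say that $A$ **sees** $B$ (the relation is symmetric) if
$$(1-t)A+tB\ \text{ is nonsingular for every } t\in[0,1], \tag{1}$$
that is, if the segment from $A$ to $B$ stays inside $\mathcal P$. A set $\mathcal Q\subset\mathcal P$ sees $B$ if some member of $\mathcal Q$ does. Let $N(n)$ be the least cardinality of a set $\mathcal Q\subset\mathcal P$ that sees every matrix in $\mathcal P$.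

The paper "A Property of Matrices with Positive Determinants" (https://www.kellogg.northwestern.edu/research/math/papers/332.pdf) is the source of the following conjecture: for every $n\ge1$ there is a set of $2^{n-1}$ matrices in $\mathcal P$ that sees all of $\mathcal P$. The answer is that **the conjecture is true for $n\le2$ and false for every $n\ge3$**. The precise statements are these.

**Theorem A.** For every $n\ge3$, $N(n)\ge 3\cdot2^{n-2}>2^{n-1}$. So no set of $2^{n-1}$ matrices sees all of $\mathcal P$.

**Theorem B.** For every $n\ge3$, $N(n)\ge2^n$.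

**Theorem C.** For every $n\ge2$, $N(n)\le1000\,n^3\log_2(2n)\,2^n$.

**Theorem D.** For every $n\ge1$,
$$\sup_\nu\ \inf_{B\in\mathcal P}\ \nu\{A: A\text{ sees }B\}=2^{-(n-1)},$$
where $\nu$ runs over the Borel probability measures on $\mathcal P$.

Let us unpack this. Three facts are known, and they explain why $2^{n-1}$ was a reasonable guess:

- (i) A set $\mathcal Q\subset\mathcal P$ with fewer than $2^{n-1}$ elements misses some $B\in\mathcal P$.
- (ii) For every finite $\mathcal F\subset\mathcal P$ there are $m\le2^{n-1}$ matrices in $\mathcal P$ that together see all of $\mathcal F$.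
- (iii) For $n=2$, the matrices $I$ and $-I$ together see all of $\mathcal P$.

So the conjecture says $N(n)=2^{n-1}$. For $n=3$ it predicts $4$, while Theorem A gives at least $6$ and Theorem B at least $8$. Theorem B contains Theorem A, because $2^n\ge3\cdot2^{n-2}$. We keep A because its proof is about half as long and already refutes the conjecture. Theorem C says that finitely many matrices suffice, and that $2^n$ is the right order up to a polynomial factor. For $n=3$ its bound is about $5.6\cdot10^5$, so a wide gap remains, and we do not determine $N(n)$ for any $n\ge3$.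

Theorem D is the weighted version of the question. If $m$ matrices see everything, the uniform measure on them gives every $B$ mass at least $1/m$, so Theorem D forces $1/m\le 2^{-(n-1)}$, which is (i). Theorem D also says that with weights the number $2^{n-1}$ is exactly right. The conjecture fails only because a finite set is not a measure.

We shall reprove what we need of (i) and (iii); fact (ii) is not used.

## Negative eigenvalues, and what happens for $n\le2$

**The criterion.** For $t\in(0,1)$ we have $(1-t)A+tB=A\big((1-t)I+tA^{-1}B\big)$. This is singular exactly when $-(1-t)/t$ is an eigenvalue of $A^{-1}B$. As $t$ runs through $(0,1)$, the number $(1-t)/t$ runs through all positive reals, and at $t=0,1$ the matrix is nonsingular. Hence, for $A,B\in\mathcal P$,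
$$A\text{ sees }B\iff A^{-1}B\text{ has no negative real eigenvalue}\iff\det(xI+A^{-1}B)\ne0\ \text{ for all }x>0. \tag{2}$$

We shall expand this determinant by the textbook formula
$$\det(xI+K)=\sum_{j=0}^n e_j(K)\,x^{n-j},\qquad e_j(K)=\sum_{|S|=j}\det K_S, \tag{3}$$
where $K_S$ is the principal submatrix with rows and columns in $S\subset\{1,\dots,n\}$ and $e_0=1$. If all $e_j(K)$ are positive, $K$ has no negative eigenvalue. The converse fails: the rotation of the plane by $2\pi/3$ has $e_1=-1$ and no real eigenvalue at all.

**The case $n=1$.** Here $\mathcal P=(0,\infty)$ is convex, one matrix suffices, and $N(1)=1$.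

**The case $n=2$.** Let $B\in\mathcal P$. If its eigenvalues are real, they have a positive product, hence equal signs, and this is the sign of $\operatorname{tr}B$. So if $\operatorname{tr}B\ge0$ then $B$ has no negative eigenvalue and $I$ sees $B$. If $\operatorname{tr}B<0$ then $-B$ has no negative eigenvalue and $-I$ sees $B$. So $N(2)\le2$. One matrix $A$ is not enough: $-A\in\mathcal P$ because $n$ is even, and the midpoint of $A$ and $-A$ is $0$. So $N(2)=2$.

**A natural attempt for $n=3$.** The pair $I,-I$ consists of the diagonal sign matrices of determinant $1$. For general $n$ there are exactly $2^{n-1}$ such matrices, so they are the first candidates. For $n=3$ they are $D=\mathrm{diag}(d_1,d_2,d_3)$ with $d_i=\pm1$ and $d_1d_2d_3=1$. They fail. Take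
$$B=\begin{pmatrix}-5&1&0\\0&0&1\\26&-5&0\end{pmatrix},\qquad \det B=-25+26=1 .$$
The diagonal entries are $-5,0,0$, and the principal $2\times2$ minors for $\{1,2\},\{1,3\},\{2,3\}$ are $0,0,5$. Since $d_2d_3=d_1$, formula (3) gives
$$\det(xI+DB)=x^3-5d_1x^2+5d_1x+1 .$$
At $x=0$ the value is $1$. If $d_1=1$, the value at $x=2$ is $8-20+10+1=-1$. If $d_1=-1$, the value at $x=\frac12$ is $\frac18+\frac54-\frac52+1=-\frac18$. In both cases there is a positive root, so by (2), with $D^{-1}=D$, none of the four matrices sees $B$.

This eliminates one set of four matrices. To eliminate all of them we need a systematic supply of test matrices $B$.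

## Graded test matrices turn seeing into sign patterns

The spectrum of $A^{-1}B$ is hard to control for general $B$. It becomes easy if $B$ is chosen so that its singular values are widely separated, since then the eigenvalues of $A^{-1}B$ separate as well, and their signs can be read off from leading minors. Here is the smallest instance. Let $n=2$, $M=A^{-1}$, and $B=\epsilon\,\mathrm{diag}(1,\tau)$ with $\epsilon=\pm1$ and $\tau>0$ small. Then
$$\det(xI+MB)=x^2+\epsilon(m_{11}+\tau m_{22})x+\tau\det M .$$
If $\epsilon m_{11}<0$, then for small $\tau$ the discriminant is positive and both roots are positive. So for small $\tau$, and $m_{11}\neq0$, $A$ can see $B$ only if $\operatorname{sgn}m_{11}=\epsilon$. The same works in any pair of bases.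

**Definition (regular pairs, patterns, full families).** For an $n\times n$ matrix $M$ and $U,V\in GL_n(\mathbb R)$, let $D_k(M;U,V)$ be the leading principal $k\times k$ minor of $V^TMU$. Let $M_1,\dots,M_N$ be matrices with positive determinant.

- The pair $(U,V)$ is *regular* for the family if $D_k(M_i;U,V)\ne0$ for all $i$ and all $1\le k\le n$.
- The *pattern* of $M_i$ at a regular $(U,V)$ is $(\operatorname{sgn}D_k(M_i;U,V))_{1\le k\le n-1}\in\{\pm1\}^{n-1}$.
- The family is *full* if at every regular $(U,V)$ all $2^{n-1}$ patterns occur.

Let $F(n)$ be the least size of a full family of $n\times n$ matrices ($\infty$ if there is none).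

For invertible $M$, $D_k(M;\cdot,\cdot)$ is a nonzero polynomial in the entries of $U$ and $V$: at $U=I$, $V^T=M^{-1}$ it equals $1$. So regular pairs form a dense open set whose complement has Lebesgue measure zero.

*Examples.* For $n=1$ there is one pattern, the empty one. A family is full exactly when it is nonempty, and $F(1)=1$. For $n=2$ the pattern of $M$ at $(U,V)$ is $\operatorname{sgn}(v^TMu)$, where $u,v$ are the first columns of $U,V$. The family $\{I,-I\}$ is full: a pair is regular when $v^Tu\ne0$, and then $v^Tu$ and $-v^Tu$ have opposite signs.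

**Lemma 1.** (a) Let $M\in\mathcal P$ and let $(U,V)$ be regular for $M$. For $\varepsilon\in\{\pm1\}^{n-1}$ put $\omega=\operatorname{sgn}(\det U\det V)$ and $\varepsilon_n=\omega$, and define $d_j\in\{\pm1\}$ by $d_1\cdots d_k=\varepsilon_k$ for $1\le k\le n$. Put
$$B_\tau^\varepsilon=U\,\mathrm{diag}(d_1,d_2\tau,\dots,d_n\tau^{n-1})\,V^T .$$
Then $B^\varepsilon_\tau\in\mathcal P$ for $\tau>0$, and for all sufficiently small $\tau$, $M^{-1}$ sees $B_\tau^\varepsilon$ only if $\varepsilon$ is the pattern of $M$ at $(U,V)$.

(b) If a finite $\mathcal Q\subset\mathcal P$ sees all of $\mathcal P$, then $\{A^{-1}:A\in\mathcal Q\}$ is full. Hence $N(n)\ge F(n)$.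

*Proof of (a).*

**Step 1.** We check that $B^\varepsilon_\tau$ is admissible. The sign of its determinant is $\omega\cdot d_1\cdots d_n=\omega\cdot\omega=1$.

**Step 2.** We compute the leading behavior in $\tau$ of the coefficients in (3). Let $G=V^TMU$, with leading minors $g_k=D_k(M;U,V)$ and $g_0=1$. Conjugating by $V^T$, the matrix $MB^\varepsilon_\tau$ is similar to $G\,\mathrm{diag}(d_s\tau^{s-1})$. So
$$e_j=\sum_{|S|=j}\det G_S\prod_{s\in S}d_s\tau^{s-1}.$$
The exponent $\sum_{s\in S}(s-1)$ is least for $S=\{1,\dots,j\}$, where it equals $j(j-1)/2$, and it is at least one larger for every other $S$. Hence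
$$e_j=\tau^{j(j-1)/2}\big(c_j+O(\tau)\big),\qquad c_j=\varepsilon_jg_j\ (1\le j\le n),\quad c_0=1 .$$
Moreover $\operatorname{sgn}g_n=\operatorname{sgn}(\det V\det M\det U)=\omega=\varepsilon_n$, so $c_n>0$. All $c_j$ are nonzero by regularity.

**Step 3.** We show that a negative $c_j$ produces a negative eigenvalue. Suppose some $c_j<0$, and let $k$ be the least such index. Then $1\le k\le n-1$ and $c_{k-1}>0$. We look at the scale $\tau^{k-1}$:
$$\det\big(\tau^{k-1}x\,I+MB^\varepsilon_\tau\big)=\sum_{j=0}^ne_j\,\tau^{(k-1)(n-j)}x^{n-j}.$$
The $j$-th term has order $\tau^{h(j)}$ with $h(j)=\frac{j(j-1)}2+(k-1)(n-j)$. Since $h(j)-h(j-1)=j-k$, the function $h$ decreases up to $j=k-1$, takes the same value at $k-1$ and $k$, and increases after $k$. So after division by $\tau^{h(k)}$ the expression converges, as $\tau\to0$, for each $x>0$, to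
$$c_{k-1}x^{n-k+1}+c_kx^{n-k}=x^{n-k}(c_{k-1}x+c_k),$$
which changes sign at $x=-c_k/c_{k-1}>0$. Pick positive points $x_1,x_2$ on the two sides of this number. For small $\tau$ the expression has opposite signs at $x_1$ and $x_2$, hence a root between them. By (2), $M^{-1}$ does not see $B_\tau^\varepsilon$.

So if $M^{-1}$ sees $B^\varepsilon_\tau$ for small $\tau$, all $c_j$ are positive, that is, $\operatorname{sgn}g_k=\varepsilon_k$ for $k<n$.

*Proof of (b).* Let $(U,V)$ be regular for $\{A^{-1}:A\in\mathcal Q\}$ and let $\varepsilon$ be any pattern. The matrix $B^\varepsilon_\tau$ depends on $U,V,\varepsilon,\tau$ but not on $M$. Since $\mathcal Q$ is finite, one $\tau$ is small enough in (a) for every $M=A^{-1}$. Some $A\in\mathcal Q$ sees $B^\varepsilon_\tau$, so $A^{-1}$ has pattern $\varepsilon$. If no finite set sees all of $\mathcal P$, then $N(n)=\infty$ and $N(n)\ge F(n)$ is trivial. $\square$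

From now on we bound $F(n)$ from below, and nothing but signs of minors is involved.

## Schur complements double the count

Recall the Schur complement. Let $K=\begin{pmatrix}a&r\\s&K'\end{pmatrix}$ with $a$ a nonzero scalar. The Schur complement of $a$ is $G=K'-a^{-1}sr$. Three facts are used:

- (S1) The leading $(k+1)\times(k+1)$ minor of $K$ equals $a$ times the leading $k\times k$ minor of $G$. (Eliminate the first column; the leading blocks are affected only by their own rows and columns.)
- (S2) If $K$ is invertible, the lower right block of $K^{-1}$ is $G^{-1}$.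
- (S3) Replacing $K$ by $\begin{pmatrix}1&0\\0&Y\end{pmatrix}^T\!K\begin{pmatrix}1&0\\0&X\end{pmatrix}$ keeps $a$ and replaces $G$ by $Y^TGX$.

**Lemma 2.** Let $(M_i)$ be a full family of $n\times n$ matrices, $n\ge2$, and let $u,v\in\mathbb R^n$ satisfy $v^TM_iu\ne0$ for all $i$. For $\epsilon=\pm1$ put $S_\epsilon=\{i:\operatorname{sgn}v^TM_iu=\epsilon\}$. Complete $u,v$ to invertible $U=[u,W]$, $V=[v,W']$, and let $G_i$ be the Schur complement of the $(1,1)$ entry $a_i=v^TM_iu$ in $V^TM_iU$. Then, after possibly changing the sign of one column of $W$, $(G_i)_{i\in S_\epsilon}$ is a full family of $(n-1)\times(n-1)$ matrices with positive determinant. Hence $|S_\pm|\ge F(n-1)$, and $F(n)\ge2F(n-1)$.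

*Proof.*

**Step 1.** We arrange positive determinants. By (S1), $\det G_i=\det(V^TM_iU)/a_i\neq0$. For $i\in S_\epsilon$ its sign is $\epsilon\operatorname{sgn}(\det U\det V)$, the same for all $i\in S_\epsilon$. Changing the sign of one column of $W$ changes the sign of one column of every $G_i$, so we may assume that $\det G_i>0$ for $i\in S_\epsilon$.

**Step 2.** We relate patterns of $G_i$ to patterns of $M_i$. For $X,Y\in GL_{n-1}(\mathbb R)$, (S3) and (S1) give
$$D_{k+1}\big(M_i;[u,WX],[v,W'Y]\big)=a_i\,D_k(G_i;X,Y),\qquad 1\le k\le n-1. \tag{4}$$

**Step 3.** We deduce fullness. Let $(X,Y)$ be regular for $(G_i)_{i\in S_\epsilon}$ and $\eta\in\{\pm1\}^{n-2}$. The $G_i$ with $i\notin S_\epsilon$ are invertible too, so all $D_k(G_i;\cdot,\cdot)$ are nonzero polynomials. Hence a small perturbation of $(X,Y)$ makes $D_k(G_i;X,Y)\neq0$ for all $i$ and $k$, without changing the patterns of the $G_i$ with $i\in S_\epsilon$. By (4) and $a_i\ne0$, the pair $([u,WX],[v,W'Y])$ is now regular for $(M_i)$. Since $(M_i)$ is full, some $M_i$ has pattern $(\epsilon,\epsilon\eta_1,\dots,\epsilon\eta_{n-2})$. Its first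 entry says $i\in S_\epsilon$, and (4) says that $G_i$ has pattern $\eta$.

**Step 4.** We count. Fullness gives $|S_\epsilon|\ge F(n-1)$ for both signs. The functions $v^TM_iu$ are nonzero polynomials in $(u,v)$, so some $(u,v)$ makes all of them nonzero, and then $F(n)\ge 2F(n-1)$. $\square$

*The sign matrices again.* For $n=3$ take $u=v=(1,1,1)^T$. For the diagonal sign matrices of determinant $1$, the number $v^TDu=d_1+d_2+d_3$ is $3$ for $D=I$ and $-1$ for the other three. So $|S_+|=1$, while Lemma 2 requires $|S_+|\ge F(2)\ge2F(1)=2$. The family is not full, and Lemma 1 shows once more that it does not see all of $\mathcal P$ (each $D$ is its own inverse).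

**Where doubling alone stops.** Starting from $F(1)=1$, Lemma 2 gives $F(n)\ge2^{n-1}$, which is fact (i) again. It cannot give more from this start, since $F(2)=2$ by the family $\{I,-I\}$. To beat $2^{n-1}$ we must gain something at $n=3$ and double from there.

## Two opposite Schur complements cannot persist in dimension three

Four $3\times 3$ matrices would form a full family only if $|S_+|=|S_-|=2$ at every admissible $(u,v)$. So we ask what a full family of *two* $2\times2$ matrices looks like. The example is $\{I,-I\}$, and up to a left factor and a positive scalar it turns out to be the only one: $G_j=-cG_i$. If this holds for all $(u,v)$ in an open set, it should force $M_j$ to be a negative multiple of $M_i$. For $n=2$ such pairs exist in $\mathcal P$. For $n=3$ they do not, because $\det(-cM)=-c^3\det M$.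

**Lemma 3.** Let $(M_i)$ be a full family of $3\times3$ matrices, and let $v^TM_iu\ne0$ for all $i$. Then $|S_+|\ge3$ and $|S_-|\ge3$. Hence $F(3)\ge6$.

*Proof.* By Lemma 2, $|S_\epsilon|\ge F(2)\ge2$. Suppose $S_\epsilon=\{i,j\}$ at some $(u_0,v_0)$. The finitely many numbers $v^TM_ku$ keep their signs near $(u_0,v_0)$, so $S_\epsilon=\{i,j\}$ for all $(u,v)$ in an open neighborhood $O$.

**Step 1.** We show that $G_j=-cG_i$ with $c>0$, for each $(u,v)\in O$. By Lemma 2, $\{G_i,G_j\}$ is full. If $x,y\in\mathbb R^2$ satisfy $y^TG_ix\ne0\ne y^TG_jx$, complete them to first columns of invertible $X,Y$; this pair is regular, so both signs occur, and $y^TG_ix$ and $y^TG_jx$ have opposite signs. Let $x\neq0$, $p=G_ix$, $q=G_jx$; both are nonzero. If $q$ were not a negative multiple of $p$, then $y=p/|p|+q/|q|$ would satisfy $y^Tp=|p|(1+\cos\theta)>0$ and $y^Tq=|q|(1+\cos\theta)>0$, where $\theta\neq\pi$ is the angle between $p$ and $q$; this is a contradiction. So $G_jx$ is a negative multiple of $G_ix$ for every $x\ne0$, and every nonzero vector is an eigenvector of $G_i^{-1}G_j$. A matrix with this property is scalar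 (compare the eigenvalues on $e_1$, $e_2$ and $e_1+e_2$). So $G_j=-cG_i$ with $c=c(u,v)>0$.

**Step 2.** We rewrite this without the auxiliary columns $W,W'$. Put $Q_i=M_i^{-1}$. By (S2), $G_i^{-1}$ is the lower right $2\times2$ block of $(V^TM_iU)^{-1}=U^{-1}Q_iV^{-T}$. The last two rows of $U^{-1}$ annihilate $u$, since $U^{-1}U=I$, so they span $u^\perp$. The last two columns of $V^{-T}$ are orthogonal to $v$, since $V^TV^{-T}=I$, so they span $v^\perp$. Step 1 says $G_i^{-1}+cG_j^{-1}=0$, that is, $w^T(Q_i+cQ_j)z=0$ for all $w\perp u$, $z\perp v$. Equivalently,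
$$(Q_i+cQ_j)\,v^\perp\subset\mathbb Ru. \tag{5}$$

**Step 3.** We show that $c$ takes only finitely many values. By (5), $Q_i+cQ_j$ maps the plane $v^\perp$ into a line, so it is singular. The polynomial $\det(Q_i+xQ_j)$ is not zero, since at $x=0$ it is $\det Q_i>0$. So $c$ lies in the finite set $\{c_1,\dots,c_m\}$ of its positive roots.

**Step 4.** We make $c$ constant and separate $u$ from $v$. The sets $O_l=\{(u,v)\in O:(Q_i+c_lQ_j)v^\perp\subset\mathbb Ru\}$ are closed in $O$: the condition says that $(Q_i+c_lQ_j)(v\times e)$ has zero cross product with $u$ for every $e\in\mathbb R^3$ (here $u,v\ne0$). They cover $O$, and a finite union of closed sets with empty interior has empty interior. So some $O_l$ contains a product $O'\times O''$ of nonempty open sets. Let $v\in O''$ and $z\perp v$. The vector $(Q_i+c_lQ_j)z$ lies in $\mathbb Ru$ for all $u\in O'$, and $O'$ contains two independent vectors, so it is $0$. Two non-proportional vectors $v\in O''$ give planes $v^\perp$ that together span $\mathbb R^3$. Hence $Q_i=-c_lQ_j$.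

**Step 5.** Parity finishes the argument: $\det Q_i=-c_l^3\det Q_j<0$, a contradiction. So $|S_\epsilon|\ge3$ for both signs, at every admissible $(u,v)$. Since admissible $(u,v)$ exist, $F(3)\ge6$. $\square$

**Proof of Theorem A.** By Lemmas 1, 2 and 3, for $n\ge3$,
$$N(n)\ge F(n)\ge2^{n-3}F(3)\ge6\cdot2^{n-3}=3\cdot2^{n-2}>2^{n-1}.\qquad\blacksquare$$

The conjecture is now disproved for every $n\ge3$.

## Lines through exactly two points: from six to eight

By Lemmas 1 and 2, Theorem B follows from $F(3)\ge8$. Lemma 3 counts the two sides of the plane $v^\perp$ among the vectors $M_iu$ when no vector lies on the plane, and by itself it gives only $3+3$. The gain comes from a plane that contains *exactly two* of the vectors. Tilting it slightly, we can put both vectors on the negative side or both on the positive side. Lemma 3 applied to both tilted planes says that the remaining vectors already have three on each side, so there are at least $3+3+2=8$. In the projective plane this needs a line through exactly two of the points $[M_iu]$, and the Sylvester–Gallai theorem supplies one unless all the points are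 collinear. The collinear situation must be excluded by algebra; this takes two lemmas.

**Sylvester–Gallai theorem.** If finitely many points of the real projective plane are not all on one line, then some line contains exactly two of them.

**Lemma 4 (duality).** If $(M_i)$ is full, so is $(Q_i)=(M_i^{-1})$.

*Proof.* The purpose is to express leading minors of $Q_i$ by leading minors of $M_i$. Jacobi's complementary minor identity says that the trailing principal $k\times k$ minor of $K^{-1}$ equals the leading $(n-k)\times(n-k)$ minor of $K$ divided by $\det K$, where the $0\times0$ minor is $1$. (If the leading block $K_{11}$ of size $n-k$ is invertible, the trailing block of $K^{-1}$ is the inverse of the Schur complement of $K_{11}$, whose determinant is $\det K/\det K_{11}$; the general case follows by continuity.)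

Let $J$ be the order-reversing permutation matrix and let $(U',V')$ be regular for $(Q_i)$. Put $U=V'^{-T}J$ and $V=(U'J)^{-T}$, so that $V^T=JU'^{-1}$. Then $V^TM_iU=JU'^{-1}M_iV'^{-T}J$, whose inverse is $JV'^TQ_iU'J$; that is, $V'^TQ_iU'=J(V^TM_iU)^{-1}J$. Conjugation by $J$ exchanges leading and trailing principal minors, so
$$D_k(Q_i;U',V')=\frac{D_{n-k}(M_i;U,V)}{D_n(M_i;U,V)}\qquad(1\le k\le n,\ D_0=1).$$
In particular $(U,V)$ is regular for $(M_i)$. The sign of $D_n(M_i;U,V)$ is $\omega=\operatorname{sgn}(\det U\det V)$ for every $i$. So the pattern of $Q_i$ arises from that of $M_i$ by reversing the order of the entries and multiplying by $\omega$. This is a bijection of $\{\pm1\}^{n-1}$, so all patterns occur for $(Q_i)$. $\square$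

**Lemma 5.** Let $A,B$ be real $3\times3$ matrices, $A$ not scalar, with $\det(u,Au,Bu)=0$ for all $u\in\mathbb R^3$. Then either $B\in\operatorname{span}(I,A)$, or there are $w\ne0$, scalars $\lambda,\mu$ and vectors $f,f'$ with $A=\lambda I+wf^T$ and $B=\mu I+wf'^T$.

*Proof.* We use throughout that $u\times Cu\equiv0$ means that every nonzero vector is an eigenvector of $C$, so that $C$ is scalar.

**Step 1.** We turn the hypothesis into a proportionality of polynomial vectors. Put $a(u)=u\times Au$ and $b(u)=u\times Bu$. Their entries are quadratic forms in $\mathbb R[u_1,u_2,u_3]$, and $a\not\equiv0$ because $A$ is not scalar. The identity $(u\times p)\times(u\times q)=u\det(u,p,q)$ gives $a\times b=u\det(u,Au,Bu)=0$, so $a_ib_j=a_jb_i$ for all $i,j$.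

**Step 2.** We extract the common factor. Let $g=\gcd(a_1,a_2,a_3)$ and $a=ga'$, so that $\gcd(a_1',a_2',a_3')=1$ and $a_i'b_j=a_j'b_i$. We claim $b=ha'$ for a polynomial $h$. If $a_i'=0$, choose $j$ with $a_j'\neq0$; then $a_j'b_i=0$ gives $b_i=0$. If $a'_i\ne0$, then $a_i'$ divides $a_j'b_i$ for every $j$, hence divides $\gcd_j(a_j'b_i)$, which is $b_i$ up to a constant. Write $b_i=h_ia_i'$. From $a_i'a_j'h_j=a_j'a_i'h_i$, the $h_i$ for nonzero $a_i'$ agree, and this common value is $h$. A factor of a homogeneous polynomial is homogeneous, so $g$ is homogeneous, the $a_i'$ are zero or homogeneous of degree $e=2-\deg g$, and $h$ is zero or homogeneous of degree $2-e=\deg g$.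

**Step 3.** We go through the values of $e$.

If $e=0$, then $a'=k$ is a nonzero constant vector, and $0=u\cdot a(u)=g(u)\,(u\cdot k)$ with both factors nonzero polynomials, which is impossible.

If $e=2$, then $g$ and $h$ are constants, so $b=ca$ with $c=h/g$. Thus $u\times(B-cA)u\equiv0$, so $B-cA$ is scalar and $B\in\operatorname{span}(I,A)$.

If $e=1$, then $a'(u)=Tu$ for a matrix $T$, and $g(u)\,(u\cdot Tu)=u\cdot a(u)=0$ gives $u\cdot Tu\equiv0$. So $T$ is skew and $Tu=u\times w$ for some $w$, with $w\ne0$ as $a'\ne0$. Write $g(u)=q^Tu$ and $h(u)=p^Tu$. Then $u\times Au=(q^Tu)(u\times w)=u\times(wq^T)u$, so $A-wq^T$ is scalar. In the same way $u\times Bu=(p^Tu)(u\times w)$ shows that $B-wp^T$ is scalar. $\square$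

**Proposition 6.** $F(3)\ge8$.

*Proof.* Let $(M_i)_{i\le N}$ be a full family of $3\times3$ matrices of positive determinant.

**Step 0.** We remove proportional members. A positive multiple of $M_i$ has the same regular pairs and the same patterns, so deleting it keeps the family full and only lowers $N$. A negative multiple of $M_i$ cannot occur, as $n=3$ is odd. So we may assume that the $M_i$, and hence also the $Q_i=M_i^{-1}$, are pairwise non-proportional. By Lemma 3, $N\ge6$.

**Step 1.** We show that fewer than eight members force collinearity: *if $N\le7$, then $\det(M_iu,M_ju,M_ku)=0$ for all $i,j,k$ and all $u$.* For $i\ne j$ the polynomial vector $M_iu\times M_ju$ is not identically zero; otherwise every nonzero vector would be an eigenvector of $M_i^{-1}M_j$, and $M_i,M_j$ would be proportional. So the set $\Omega$ of all $u$ for which $M_iu,M_ju$ are independent for all $i\ne j$ is dense.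

Fix $u\in\Omega$ and put $a_i=M_iu$. The points $[a_i]$ of the projective plane are distinct. Suppose they are not collinear. By Sylvester–Gallai, after renumbering, some line contains $[a_1],[a_2]$ and no other $[a_k]$: there is $v_0\ne0$ with $v_0\cdot a_1=v_0\cdot a_2=0$ and $v_0\cdot a_k\ne0$ for $k\ge3$. Let $q$ and $r$ be the numbers of $k\ge3$ with $v_0\cdot a_k>0$ and $v_0\cdot a_k<0$. As $a_1,a_2$ are independent, there is $\delta$ with $\delta\cdot a_1=\delta\cdot a_2=-1$. For small $\tau>0$ and $v=v_0+\tau\delta$, all $v\cdot a_i=v^TM_iu$ are nonzero and exactly $q$ of them are positive, so $q\ge3$ by Lemma 3. For $v=v_0-\tau\delta$ exactly $r$ of them are negative, so $r\ge3$. Then $N=q+r+2\ge8$, contrary to $N\le7$.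

So for $u\in\Omega$ all $a_i$ lie in one plane, and the determinants vanish on the dense set $\Omega$. By continuity they vanish identically.

**Step 2.** We normalize. Assume from now on that $N\le7$; we want a contradiction. If $\det P>0$, then $D_k(PM;U,V)=D_k(M;U,P^TV)$, so $(PM_i)$ is full as well, and pairwise non-proportionality is kept. Taking $P=M_1^{-1}$, we may assume $M_1=I$. Put $A=M_2$, which is not scalar. Step 1 gives $\det(u,Au,M_iu)\equiv0$ for all $i$, so Lemma 5 applies to $A$ and each $B=M_i$. We distinguish whether $A$ is a scalar matrix plus a matrix of rank at most one.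

**Step 3.** We exclude $A=\lambda I+wq^T$. Here $w,q\ne0$. The scalar $\lambda$ is unique, since two different values would write a nonzero multiple of $I$ as a difference of two matrices of rank at most one, which has rank at most $2$. Hence $wq^T$ is determined and $w$ is unique up to scale. We claim that every $M_i$ has the form $\alpha_iI+wf_i^T$. If $M_i=\alpha I+\beta A$, it equals $(\alpha+\beta\lambda)I+w(\beta q)^T$. Otherwise Lemma 5 gives such a form with some vector in place of $w$ that also works for $A$; by uniqueness this vector is proportional to $w$. Now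
$$0<\det M_i=\alpha_i^2(\alpha_i+f_i^Tw),$$
so $\alpha_i+f_i^Tw>0$. Since $M_iw=(\alpha_i+f_i^Tw)w$, the choice $u=v=w$ gives $v^TM_iu>0$ for all $i$. So $S_-=\emptyset$, contrary to Lemma 2.

**Step 4.** In the remaining case we describe the family. Suppose $A$ is not of the form $\lambda I+wq^T$; equivalently, $\operatorname{rank}(A-\lambda I)\ge2$ for every real $\lambda$. Then Lemma 5 leaves only $M_i=\alpha_iI+\beta_iA$ for all $i$, and the pairs $(\alpha_i,\beta_i)$ are pairwise non-proportional. We show that $A$ has a cyclic vector. Its minimal polynomial $m$ does not have degree $1$. Suppose it has degree $2$. It has a real root, since a real $3\times3$ matrix has a real eigenvalue, so $(A-\lambda I)(A-\mu I)=0$ with real $\lambda,\mu$. Then $\operatorname{rank}(A-\lambda I)+\operatorname{rank}(A-\mu I)\le3$, and one of these ranks is at most $1$, which is excluded. So $\deg m=3$. For each $z$, the polynomials $p$ with $p(A)z=0$ are the multiples of a monic divisor $m_z$ of $m$. If every $m_z$ were a proper divisor, $\mathbb R^3$ would be the union of the finitely many subspaces $\ker d(A)$ over the proper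 monic divisors $d$ of $m$. Each of them is proper by minimality of $m$, and a real vector space is not a finite union of proper subspaces. So some $z$ has $m_z=m$, that is, $z,Az,A^2z$ are independent.

**Step 5.** We pass to the inverses, where collinearity fails. The $M_i$ commute, so
$$M_1M_2M_3\,(Q_1z,\ Q_2z,\ Q_3z)=(M_2M_3z,\ M_1M_3z,\ M_1M_2z).$$
Put $l_i(x)=\alpha_i+\beta_ix$. The columns on the right are $p(A)z$ for $p=l_2l_3,\ l_1l_3,\ l_1l_2$. These three polynomials are linearly independent. To see this, homogenize $l_i$ to $\alpha_is+\beta_ix$. The three linear forms vanish at three distinct projective points; at the zero of the $i$-th form, the product that omits this form is nonzero and the other two products vanish. So they form a basis of the polynomials of degree at most $2$. The map $p\mapsto p(A)z$ from these polynomials to $\mathbb R^3$ is an isomorphism because $z,Az,A^2z$ are independent. Hence $\det(Q_1z,Q_2z,Q_3z)\ne0$. But $(Q_i)$ is full by Lemma 4, pairwise non-proportional, consists of matrices of positive determinant, and has size $N\le7$. Step 1 applied to $(Q_i)$ says that this determinant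 is $0$, a contradiction. So $N\ge8$. $\square$

**Proof of Theorem B.** For $n\ge3$, $N(n)\ge F(n)\ge2^{n-3}F(3)\ge2^{n-3}\cdot8=2^n$. $\blacksquare$

## A random rotation sees with probability close to $2^{-(n-1)}$

We turn to upper bounds. For fixed $B$, the set of all $A$ that see $B$ is open, but $\mathcal P$ is not compact, even after scaling matrices to norm $1$, because nearly singular $B$ remain. So one cannot simply extract a finite subcover. What replaces compactness is a *measure estimate uniform in $B$*, and the graded matrices of Lemma 1, with random orthogonal bases, provide it.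

**Notation.** For $X,Y\in SO(n)$ and $B\in\mathcal P$, let $g_k=g_k(B;X,Y)$ be the leading $k\times k$ minor of $Y^TBX$. Let $\Lambda^kB$ be the $k$-th compound matrix, whose entries are all $k\times k$ minors of $B$, and let $\beta_k=\beta_k(B)=\|\Lambda^kB\|_F$ be its Frobenius norm, that is, the square root of the sum of the squares of these minors. For $B=\mathrm{diag}(2,3)$ we get $\beta_1=\sqrt{13}$ and $\beta_2=6$. In general $\beta_n=\det B=g_n$, and $\beta_k>0$ as $B$ is invertible. By Cauchy–Binet, $\Lambda^k(CC')=\Lambda^kC\,\Lambda^kC'$, and $\Lambda^k$ of an orthogonal matrix is orthogonal, so $\beta_k(Y^TBX)=\beta_k(B)$. Let $\mu$ be the Haar probability measure on $SO(n)\times SO(n)$; it is invariant under left and right translations.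

**Lemma 7.** Let $0<\delta<1$, $0<\tau<\delta2^{-n}$, $\Delta=\mathrm{diag}(1,\tau,\dots,\tau^{n-1})$. If $g_k(B;X,Y)\ge\delta\beta_k(B)$ for $1\le k\le n-1$, then $(X\Delta Y^T)^{-1}\in\mathcal P$ sees $B$.

*Proof.* The purpose is to make all coefficients in (3) positive, with a $\tau$ that does not depend on $B$. The matrix $X\Delta Y^T$ has positive determinant. By (2) we must show that $X\Delta Y^TB$ has no negative eigenvalue. It is similar, by conjugation with $X$, to $\Delta G$ with $G=Y^TBX$. For $1\le k\le n-1$,
$$e_k=\sum_{|S|=k}\tau^{\sum_{s\in S}(s-1)}\det G_S=\tau^{k(k-1)/2}(g_k+E),\qquad|E|\le\tau\sum_{|S|=k}|\det G_S|\le\tau2^n\beta_k .$$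
The last inequality holds because each $\det G_S$ is an entry of $\Lambda^kG$, whose Frobenius norm is $\beta_k$. Hence $g_k+E\ge(\delta-\tau2^n)\beta_k>0$, so $e_k>0$. Also $e_0=1$ and $e_n=\det\Delta\det G>0$. So $\det(xI+\Delta G)=\sum_ke_kx^{n-k}>0$ for all $x>0$. $\square$

**Lemma 8.** Let $H_\delta(B)=\{(X,Y):g_k>\delta\beta_k,\ 1\le k\le n-1\}$. Then $\inf_{B\in\mathcal P}\mu(H_\delta(B))\to2^{-(n-1)}$ as $\delta\to0$.

*Proof.* For $n=1$ there is no condition, $\mu(H_\delta(B))=1$, and the claim holds. Let $n\ge2$.

**Step 1.** We trade the signs for a factor $2^{-(n-1)}$. Let $E_\delta(B)=\{|g_k|>\delta\beta_k,\ 1\le k\le n-1\}$. For $D=\mathrm{diag}(d_1,\dots,d_n)$ with $d_j=\pm1$ and $\det D=1$, the map $X\mapsto XD$ preserves $\mu$ and multiplies $g_k$ by $d_1\cdots d_k$. Each vector in $\{\pm1\}^{n-1}$ is $(d_1\cdots d_k)_{k<n}$ for exactly one such $D$: the vector determines $d_1,\dots,d_{n-1}$, and $\det D=1$ determines $d_n$. So the $2^{n-1}$ parts of $E_\delta(B)$ with prescribed signs of $g_1,\dots,g_{n-1}$ have equal measure, and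
$$\mu(H_\delta(B))=2^{-(n-1)}\mu(E_\delta(B)).$$
Since $\mu(E_\delta(B))\ge1-\sum_{k<n}\mu(|g_k|\le\delta\beta_k)$, it remains to show, for each $k<n$, that $\sup_B\mu(|g_k|\le\delta\beta_k)\to0$ as $\delta\to0$.

**Step 2.** We reduce to a compact set of parameters. Write $B=USV^T$ with $S=\mathrm{diag}(s_1\ge\dots\ge s_n>0)$ and $U,V$ orthogonal. As $\det B>0$, $\det U=\det V$, and changing the sign of the last column of both if necessary, we may take $U,V\in SO(n)$. Then $Y^TBX=(U^TY)^TS(V^TX)$, and by invariance of $\mu$ and of $\beta_k$ we may take $B=S$. Put $b_k=s_1\cdots s_k$, the largest $k\times k$ minor of $S$. There are $\binom nk$ minors $\prod_{i\in I}s_i$, so $\beta_k\le\sqrt{\binom nk}\,b_k\le2^nb_k$. Put $\theta_I=b_k^{-1}\prod_{i\in I}s_i\in[0,1]$ for $|I|=k$, so $\theta_{\{1..k\}}=1$. Cauchy–Binet gives, with $[k]=\{1,\dots,k\}$,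
$$\frac{g_k}{b_k}=h_\theta(X,Y)=\sum_{|I|=k}\theta_I\det Y_{I,[k]}\det X_{I,[k]} .$$
So $\{|g_k|\le\delta\beta_k\}\subset\{|h_\theta|\le2^n\delta\}$, where $\theta$ lies in the compact set $\Theta=\{\theta\in[0,1]^{\binom nk}:\theta_{\{1..k\}}=1\}$. It suffices that $\sup_{\theta\in\Theta}\mu(|h_\theta|\le\delta')\to0$ as $\delta'\to0$.

**Step 3.** No single $h_\theta$ has a zero set of positive measure. It is real-analytic on the connected manifold $SO(n)\times SO(n)$, and $h_\theta(I,I)=\theta_{\{1..k\}}=1$. The zero set of a real-analytic function that is not identically zero on a connected manifold has measure zero, so $\mu(h_\theta=0)=0$.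

**Step 4.** Compactness makes this uniform. If the claim fails, there are $c>0$, $\delta_j\to0$ and $\theta_j\in\Theta$ with $\mu(|h_{\theta_j}|\le\delta_j)\ge c$, and after passing to a subsequence $\theta_j\to\theta\in\Theta$. Since $h_\theta$ is linear in $\theta$ with bounded coefficients, $h_{\theta_j}\to h_\theta$ uniformly. So for each $\eta>0$ we have $\mu(|h_\theta|\le\eta)\ge\mu(|h_{\theta_j}|\le\delta_j)\ge c$ for large $j$. Letting $\eta\to0$ gives $\mu(h_\theta=0)\ge c$, contrary to Step 3. $\square$

**Proof of Theorem D.**

*Lower bound.* We exhibit good measures. Let $\delta\in(0,1)$, $0<\tau<\delta2^{-n}$, and let $\nu$ be the law of $(X\Delta Y^T)^{-1}$ with $(X,Y)$ distributed by $\mu$. By Lemma 7, $\nu\{A:A\text{ sees }B\}\ge\mu(H_\delta(B))$ for every $B$. By Lemma 8 the infimum of the right side over $B$ tends to $2^{-(n-1)}$ as $\delta\to0$. So the supremum in Theorem D is at least $2^{-(n-1)}$.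

*Upper bound.* We show that every $\nu$ has $\inf_B\nu\{A:A\text{ sees }B\}\le2^{-(n-1)}$, by testing on the $2^{n-1}$ matrices $B^\varepsilon_\tau$. First, measurability: $A$ sees $B$ if and only if $\min_{t\in[0,1]}\det((1-t)A+tB)>0$, and this minimum is continuous in $(A,B)$, so the relation is open. For each $A$, Lebesgue-almost every $(U,V)$ is regular for $A^{-1}$. The set of triples $(A,U,V)$ for which this fails is closed in $\mathcal P\times GL_n(\mathbb R)\times GL_n(\mathbb R)$, so by Fubini there is one pair $(U,V)$ that is regular for $A^{-1}$ for $\nu$-almost every $A$. Fix it. The matrices $B^\varepsilon_\tau$ of Lemma 1 depend only on $(U,V),\varepsilon,\tau$. By Lemma 1(a) with $M=A^{-1}$, for $\nu$-almost every $A$ and all $\tau$ small (depending on $A$), $A$ sees $B^\varepsilon_\tau$ for at most one $\varepsilon$. So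
$$f_\tau(A)=\sum_\varepsilon\mathbf 1[A\text{ sees }B^\varepsilon_\tau]$$
satisfies $\limsup_{\tau\to0}f_\tau\le1$ almost everywhere, while $f_\tau\le2^{n-1}$. Along any sequence $\tau\to0$, dominated convergence (applied to $\max(f_\tau,1)\to1$) gives
$$\limsup_{\tau\to0}\sum_\varepsilon\nu\{A:A\text{ sees }B_\tau^\varepsilon\}\le1 .$$
Each of the $2^{n-1}$ summands is at least $\inf_B\nu\{A:A\text{ sees }B\}$, so $2^{n-1}\inf_B\nu\{A:A\text{ sees }B\}\le1$. $\blacksquare$

## From uniform measure to a finite set

By Lemmas 7 and 8, for a suitable $\delta$ a random pair $(X,Y)$ yields a matrix that sees a *given* $B$ with probability at least $2^{-n}$. Many independent pairs will serve any given $B$, but there are infinitely many $B$, and a union bound is not available. One needs that the sets $H_\delta(B)$ are combinatorially simple. The measure of simplicity is the VC-dimension.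

**Definition (shattering, VC-dimension).** A class $\mathcal H$ of subsets of a set $Z$ *shatters* a finite $Z_0\subset Z$ if every subset of $Z_0$ is $Z_0\cap H$ for some $H\in\mathcal H$. The *VC-dimension* of $\mathcal H$ is the largest size of a shattered set.

*Example.* The half-lines $(a,\infty)$ in $\mathbb R$ shatter every one-point set. They do not shatter $\{x<y\}$, since a half-line that contains $x$ contains $y$. So their VC-dimension is $1$.

We use two theorems.

- **Warren's theorem** (Trans. AMS 133 (1968) 167–178). For $M\ge l$ real polynomials of degree at most $D$ in $l$ variables, the complement of the union of their zero sets has at most $(4eDM/l)^l$ connected components.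
- **The $\varepsilon$-net theorem** (Blumer–Ehrenfeucht–Haussler–Warmuth, J. ACM 36 (1989) 929–965). For a class of VC-dimension at most $d$, an i.i.d. sample of size at least $\max\{\frac4\varepsilon\log_2\frac2{\delta'},\frac{8d}\varepsilon\log_2\frac{13}\varepsilon\}$ meets, with probability at least $1-\delta'$, every member of the class of measure greater than $\varepsilon$. (Measurability is automatic for a countable class of Borel sets, the only case we use.)

**Proof of Theorem C.** Let $n\ge2$ and $L=\log_2(2n)\ge2$. By Lemma 8 fix $\delta\in(0,1)$ with $\mu(H_\delta(B))\ge2^{-n}$ for all $B\in\mathcal P$. Let $\mathcal P_0$ be the countable dense set of rational matrices in $\mathcal P$, and $\mathcal H=\{H_\delta(B):B\in\mathcal P_0\}$, a countable class of open sets.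

**Step 1.** We turn shattering into a count of components. Suppose $\mathcal H$ shatters $m\ge n^2$ points $(X^i,Y^i)$. Choose $2^m$ witnesses $B$, one for each subset. Membership of the $i$-th point in $H_\delta(B)$ means that, for all $k\le n-1$,
$$g_k(B;X^i,Y^i)>0\quad\text{and}\quad g_k(B;X^i,Y^i)^2-\delta^2\beta_k(B)^2>0 .$$
These are $2m(n-1)$ polynomials in the $n^2$ entries of $B$, of degree at most $2n$. Some may vanish at a witness, so we subtract from each a constant $\xi>0$ smaller than every positive value that any of them takes at the witnesses. At the witnesses, a shifted polynomial is then positive where the original was positive, and negative where the original was $\le0$. So the shifted polynomials are nonzero at all witnesses and decide membership as before. Two different witnesses differ in the membership of some point, hence in the sign of some shifted polynomial, so they lie in different components of the complement of the zero sets. Since $2m(n-1)\ge n^2$, Warren's theorem gives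
$$2^m\le\Big(\frac{4e\cdot2n\cdot2m(n-1)}{n^2}\Big)^{n^2}\le(16em)^{n^2},$$
that is, $\varphi(m):=m-n^2\log_2(16em)\le0$.

**Step 2.** We bound the VC-dimension by $8n^2L$. The derivative $\varphi'(m)=1-\frac{n^2}{m\ln2}$ is nonnegative for $m\ge n^2/\ln2$, and $m_0=8n^2L\ge16n^2$ lies in this range. We use $\log_2(16e)<5.45$, $\log_2n^2=2(L-1)$, and $\log_2L\le L-1$, which holds for $L\ge2$:
$$\log_2(16em_0)\le5.45+3+2(L-1)+(L-1)=5.45+3L<8L .$$
So $\varphi(m_0)=n^2\big(8L-\log_2(16em_0)\big)>0$, and $\varphi(m)>0$ for all $m\ge m_0$. By Step 1 no set of $m\ge m_0$ points is shattered. The VC-dimension of $\mathcal H$ is less than $8n^2L$.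

**Step 3.** We choose the sample. Apply the $\varepsilon$-net theorem with $\varepsilon=2^{-n-1}$, $\delta'=\frac12$, $d=8n^2L$. As $\log_2(13\cdot2^{n+1})\le n+4.71\le4n$ for $n\ge2$, the second term of the maximum is at most
$$8\cdot8n^2L\cdot2^{n+1}\cdot4n=512\cdot2^nn^3L,$$
and the first term, $4\cdot2^{n+1}\cdot\log_24=16\cdot2^n$, is smaller than this number. So some sample of at most $512\cdot2^nn^3L+1\le1000\cdot2^nn^3L$ pairs $(X^i,Y^i)$ meets every $H_\delta(B)$ with $B\in\mathcal P_0$, because these sets have measure at least $2^{-n}>\varepsilon$.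

**Step 4.** We pass from rational $B$ to all $B$. Fix $0<\tau<\delta2^{-n}$ and let $\mathcal Q$ consist of the matrices $(X^i\Delta (Y^i)^T)^{-1}\in\mathcal P$, with $\Delta$ as in Lemma 7. Given $B\in\mathcal P$, take $B_j\in\mathcal P_0$ with $B_j\to B$. For each $j$ some $(X^i,Y^i)$ lies in $H_\delta(B_j)$, and there are finitely many $i$, so one $i$ works for infinitely many $j$. In the limit along these $j$, $g_k(B;X^i,Y^i)\ge\delta\beta_k(B)$ for $k\le n-1$. The inequality is no longer strict, but Lemma 7 asks only for this. So the $i$-th element of $\mathcal Q$ sees $B$, and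
$$N(n)\le|\mathcal Q|\le1000\,n^3\log_2(2n)\,2^n.\qquad\blacksquare$$
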